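# Area distortion and the weight $\log^{-1-\varepsilon}(e+K_f)$ for planar homeomorphisms of exponentially integrable distortion

## 1. Weighted integrability of $|Df|^2$

**Theorem 1.** Let $f:\mathbb C\to\mathbb C$ be a homeomorphism (onto its image) of finite distortion with $e^{K_f}\in L^1_{loc}(\mathbb C)$, where $K_f$ is the pointwise distortion function of $f$. Then for every $\varepsilon>0$
$$\frac{|Df|^2}{\log^{1+\varepsilon}(e+K_f)}\in L^1_{loc}(\mathbb C).$$

We unpack the words one at a time.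

**Definition (finite distortion).** A mapping $f:\mathbb C\to\mathbb C$ has *finite distortion* if $f\in W^{1,1}_{loc}(\mathbb C)$, its Jacobian $J_f\ge0$ is locally integrable, and there is a measurable $K:\mathbb C\to[1,\infty)$, finite almost everywhere, with $|Df(z)|^2\le K(z)J_f(z)$ for a.e. $z$. Here $|Df|$ is the operator norm; in complex notation $|Df|=|f_z|+|f_{\bar z}|$ and $J_f=|f_z|^2-|f_{\bar z}|^2$. The *pointwise distortion* is the smallest such function: $K_f=|Df|^2/J_f$ where $J_f>0$, and $K_f=1$ elsewhere.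

**Definition (exponential integrability).** Such an $f$ has *exponentially $p$-integrable distortion*, $p>0$, if $e^{pK_f}\in L^1_{loc}$, and *exponentially integrable distortion* if this holds with $p=1$.

On $\{J_f=0\}$ the distortion inequality forces $Df=0$ a.e., so
$$|Df|^2=K_fJ_f\quad\text{a.e.}\tag{1}$$
The Jacobian is locally integrable by assumption, and $K_f$ is unbounded, so $|Df|^2$ need not be locally integrable. The theorem says that dividing by slightly more than one logarithm *of the distortion* repairs this. Stating it with the smallest function $K_f$ is the strongest choice: any other admissible $K$ satisfies $K\ge K_f$ a.e., so $e^K\in L^1_{loc}$ implies $e^{K_f}\in L^1_{loc}$, while the weight $\log^{-1-\varepsilon}(e+K)$ is smaller than the one in the theorem.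

For examples we use radial maps $f(z)=\frac z{|z|}\rho(|z|)$ with $\rho$ increasing. The singular values of $Df$ at $|z|=r$ are $\rho'(r)$ and $\rho(r)/r$, so
$$|Df|=\max\Big(\rho',\frac\rho r\Big),\qquad J_f=\frac{\rho\rho'}r,\qquad K_f=\max\Big(\frac{r\rho'}\rho,\frac{\rho}{r\rho'}\Big)\ \text{ where }\rho'>0 .$$

**Example A.** For $\rho(r)=r^{1/K}$ with a constant $K\ge1$ we get $r\rho'/\rho=1/K$ and $K_f\equiv K$. Whenever $K_f$ is bounded, (1) gives $|Df|^2\in L^1_{loc}$ and the theorem is trivial.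

**Example B.** Let $\rho(r)=(\log\frac er)^{-1/2}$ for $0<r\le1$ and $\rho(r)=r$ for $r\ge1$. For $r<1$ we have $\frac{r\rho'}{\rho}=\frac1{2\log(e/r)}$, so $K_f=2\log\frac er$ and $e^{pK_f}=(e/r)^{2p}$. This is integrable near $0$ exactly for $p<1$: the map just misses our class. For a weight $w$, the substitution $s=2\log\frac er$ gives
$$\int_{|z|<1}w(K_f)|Df|^2=2\pi\int_0^1\frac{w(2\log\frac er)}{\log(e/r)}\,\frac{dr}r=2\pi\int_2^\infty w(s)\,\frac{ds}s .$$
With $w\equiv1$ this diverges. With $w(s)=\log^{-1-\varepsilon}(e+s)$ it converges, and with $w(s)=\log^{-1}(e+s)$ it diverges. The integral $\int w(s)\,ds/s$ will turn out to decide everything.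

The question comes from the dissertation "On analytic and geometric regularity of mappings of finite distortion" (doi:10.4171/rmi/1297). Two results are known there for homeomorphic planar mappings of exponentially integrable distortion: (i) the conclusion of Theorem 1 with exponent $4+\varepsilon$ in place of $1+\varepsilon$; (ii) the conclusion with $1+\varepsilon$ if $f$ is in addition radial. About the exponent in (ii) the authors write: "We conjecture this exponent to be optimal for the general case as well." Theorem 1 says that radiality can be dropped.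

## 2. Reduction to area distortion of order $1/\log(1/|X|)$

Throughout, $f$ is as in Theorem 1, $|X|$ denotes (outer) Lebesgue measure, integrals are with respect to area, $B_r=\{|z|<r\}$, $\mathbb D=B_1$, and $0\log0=0$.

**Theorem 2.** For every compact $Q\subset\mathbb C$ there is $C<\infty$ with
$$|f(X)|\le\frac{C}{\log(e+1/|X|)}\quad\text{for all measurable }X\subset Q$$
(the right side is $0$ if $|X|=0$). The order is sharp, already for radial maps.

**Theorem 3.** Let $w:[1,\infty)\to(0,\infty)$ be non-increasing. Then $w(K_f)|Df|^2\in L^1_{loc}$ for *every* homeomorphism $f$ of exponentially integrable distortion if and only if $\int_1^\infty w(s)\frac{ds}s<\infty$. In particular $\log^{-1-\varepsilon}(e+K_f)$ is admissible for all $\varepsilon>0$, and $\log^{-1}(e+K_f)$ is not.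

**Corollary 4.** $|Df|^2\big(\log\log(e^e+|Df|)\big)^{-1-\varepsilon}\in L^1_{loc}$ for every $\varepsilon>0$.

The inequality of Theorem 2 is the hard part. We first see that it implies the rest of the positive results. One fact is needed: for a $W^{1,1}_{loc}$ homeomorphism with $J_f\ge0$,
$$\int_XJ_f\le|f(X)|\quad\text{for measurable }X.\tag{2}$$
Indeed, up to a null set $\mathbb C$ is a countable disjoint union of measurable sets $A_j$ such that $f=g_j$ on $A_j$ with $g_j$ Lipschitz and $Df=Dg_j$ a.e. on $A_j$. The area formula for $g_j$ and injectivity give $\int_{X\cap A_j}J_f=|f(X\cap A_j)|$. The sets $f(X\cap A_j)$ are measurable, disjoint and contained in $f(X)$; sum over $j$. (Nothing is claimed about the image of the exceptional null set, so (2) is only an inequality.)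

*Proof of the sufficiency in Theorem 3, and of Theorem 1, from Theorem 2.* The purpose is to slice $Q$ by dyadic size of $K_f$ and estimate each slice. Let $\int_1^\infty w(s)\,ds/s<\infty$, let $Q$ be compact with $|Q|>0$, let $A_Q=\int_Qe^{K_f}$, and let
$$Q_k=\{z\in Q:2^k<K_f\le2^{k+1}\},\qquad k\ge1 .$$
By Chebyshev, $|Q_k|\le A_Qe^{-2^k}$. By Theorem 2,
$$|f(Q_k)|\le\frac{C}{\log(e+e^{2^k}/A_Q)}\le C'2^{-k},$$
because the denominator is at least $2^k-\log A_Q\ge2^{k-1}$ for all large $k$, and at least $1$ for the finitely many others. On $Q\setminus\bigcup_kQ_k$ we have $K_f\le2$. By (1), (2) and monotonicity of $w$,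
$$\int_Qw(K_f)|Df|^2\le2w(1)\int_QJ_f+\sum_{k\ge1}w(2^k)\,2^{k+1}|f(Q_k)|\le2w(1)\int_QJ_f+2C'\sum_{k\ge1}w(2^k).$$
Since $w(2^k)\log2\le\int_{2^{k-1}}^{2^k}w(s)\frac{ds}s$, the last sum is at most $\frac1{\log2}\int_1^\infty w(s)\frac{ds}s<\infty$. The choice $w(s)=\log^{-1-\varepsilon}(e+s)$ gives Theorem 1. $\square$

In each slice the factor $2^{k+1}$ from $K_f$ is cancelled exactly by $|f(Q_k)|\lesssim2^{-k}$. A weaker area estimate would therefore cost a weight.

*Proof of Corollary 4 from Theorem 1.* Split according to whether $|Df|$ is smaller than $e^{\sqrt{K_f}}$. Where it is, $|Df|^2\le e^{2\sqrt{K_f}}\le e^{1+K_f}\in L^1_{loc}$, and the extra factor is at most $1$. Where $|Df|\ge e^{\sqrt{K_f}}$,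
$$\log\log(e^e+|Df|)\ge\max\big(1,\tfrac12\log K_f\big)\ge\tfrac14\log(e+K_f).$$
For $K_f\ge e^2$ the last inequality follows from $e+K_f\le K_f^2$; for $K_f<e^2$ it follows from $e+e^2<e^4$. So on this set the function in the corollary is at most $4^{1+\varepsilon}|Df|^2\log^{-1-\varepsilon}(e+K_f)$. $\square$

## 3. Radial maps by hand

**Discs centered at the origin.** Let us see where $1/\log(1/|X|)$ comes from when $f$ is radial and $X=B_r$. Put $s=2\log(1/r)$, so that on $\mathbb D$ the area element, integrated over angles, is $\pi e^{-s}ds$, and $\pi\int_0^\infty e^{K_f-s}ds=A:=\int_{\mathbb D}e^{K_f}$. Since $|Df|\ge\rho/r>0$, finite distortion forces $\rho'>0$ a.e., and $\frac{d\log\rho}{d\log r}\ge\frac1{K_f}$. By Jensen on $[n,n+1]$,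
$$\exp\int_n^{n+1}(K_f-s)\,ds\le\int_n^{n+1}e^{K_f-s}ds\le\frac A\pi,\qquad\text{so}\qquad\int_n^{n+1}K_f\,ds\le n+c,\quad c:=1+\log\frac A\pi .$$
As $K_f\ge1$, $A\ge\pi e$ and $c\ge2$. By Cauchy–Schwarz $\int_n^{n+1}\frac{ds}{K_f}\ge\frac1{n+c}$. Summing over $0\le n<N=\lfloor s\rfloor$ gives $\int_0^s\frac{d\tau}{K_f}\ge\log\frac{N+c}c\ge\log\frac sc$, because $N+c\ge s-1+2$. Since $d\log r=-\frac12ds$,
$$\rho(r)^2\le\rho(1)^2\exp\Big(-\int_0^s\frac{d\tau}{K_f}\Big)\le\frac{c\,\rho(1)^2}{2\log(1/r)} .$$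
This is the order in Theorem 2 for $X=B_r$.

**A map that defeats every non-admissible weight.** We now prove the necessity in Theorem 3 and the sharpness in Theorem 2. The plan is to correct Example B by lower-order terms, just enough to make $e^{K_f}$ integrable. Let
$$\kappa(s)=s-\log s-2\log\log s,\qquad s\ge s_0,$$
with $s_0\ge3$ so large that $\kappa\ge1$ on $[s_0,\infty)$. As $s\ge3>e$, both logarithmic terms are positive and $\kappa(s)\le s$. Let $P(s)=\exp\big(-\int_{s_0}^s\frac{d\tau}{\kappa(\tau)}\big)$. With $s=2\log(1/r)$ and $r_0=e^{-s_0/2}$ put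
$$\rho(r)=P(s)^{1/2}\ (0<r\le r_0),\qquad\rho(r)=r/r_0\ (r\ge r_0),\qquad\rho(0)=0,$$
and $f(z)=\frac z{|z|}\rho(|z|)$, $f(0)=0$.

*Size of $P$.* Since $\kappa(s)/s$ is continuous and positive and tends to $1$, it is bounded below, so $\frac1\kappa-\frac1s=\frac{\log s+2\log\log s}{s\,\kappa}\ge0$ has a finite integral $\beta$ over $[s_0,\infty)$. Hence $\frac cs\le P(s)\le\frac{s_0}s$ with $c=s_0e^{-\beta}$.

*$f$ is in the class.* By the bounds on $P$, $\rho(0+)=0$; $\rho$ is continuous, strictly increasing and unbounded, so $f$ is a homeomorphism of $\mathbb C$, locally Lipschitz off $0$. For $r<r_0$, $\log\rho=-\frac12\int_{s_0}^s\frac{d\tau}\kappa$ and $ds=-2\,d\log r$ give $\frac{d\log\rho}{d\log r}=\frac1{\kappa(s)}\le1$. So $|Df|=\rho/r$, which is locally integrable, and $f\in W^{1,1}_{loc}$ ($f$ is absolutely continuous on every line missing $0$). Further $J_f=\rho\rho'/r>0$ with $\int_{B_{r_0}}J_f=2\pi\int_0^{r_0}\rho\rho'\,dr<\infty$, and $K_f=\kappa(s)$. For $r>r_0$, $K_f=1$.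 Finally
$$\int_{B_{r_0}}e^{K_f}=\pi\int_{s_0}^\infty e^{\kappa(s)-s}ds=\pi\int_{s_0}^\infty\frac{ds}{s\log^2s}<\infty .$$

*The weight.* As $|Df|^2=\rho^2/r^2=P(s)e^s$, and $w$ is non-increasing with $\kappa(s)\le s$,
$$\int_{B_{r_0}}w(K_f)|Df|^2=\pi\int_{s_0}^\infty w(\kappa(s))P(s)\,ds\ge\pi c\int_{s_0}^\infty w(s)\frac{ds}s .$$
If $\int_1^\infty w(s)\frac{ds}s=\infty$, the right side is infinite, because $\int_1^{s_0}w(s)\frac{ds}s\le w(1)\log s_0<\infty$. This proves necessity; the map does not depend on $w$. In particular $w(s)=1/\log(e+s)$ fails.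

*Sharpness in Theorem 2.* For small $r$ we have $2\log\frac1r=\log\frac1{|B_r|}+\log\pi\le2\log\frac1{|B_r|}$, so
$$|f(B_r)|=\pi P\big(2\log\tfrac1r\big)\ge\frac{\pi c}{2\log(1/r)}\ge\frac{\pi c}{2\log(1/|B_r|)}\ge\frac{\pi c}{2\log(e+1/|B_r|)} .\qquad\square$$

What remains is the inequality in Theorem 2, for arbitrary homeomorphisms and arbitrary sets.

## 4. Principal solutions of the Beltrami equation

Let $\mathcal Cq(z)=\frac1\pi\int\frac{q(\zeta)}{z-\zeta}$ be the Cauchy transform and $S=\partial\mathcal C$ the Beurling transform. Then $\bar\partial\mathcal C=I$, $\|S\|_2=1$, and $\|S\|_p\to1$ as $p\to2$. Quasiconformal is abbreviated qc.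

**Definition (principal solution).** Let $\mu$ be measurable, compactly supported, $\|\mu\|_\infty<1$. The *principal solution* is the unique qc homeomorphism $f$ of $\mathbb C$ with $f_{\bar z}=\mu f_z$ and $f(z)=z+O(1/z)$ at $\infty$. We call a map *principal* if it is the principal solution for some such $\mu$.

**Example C.** For $\mu=k1_{\mathbb D}$, $0<k<1$, it is $f(z)=z+k\bar z$ on $\mathbb D$, $f(z)=z+k/z$ outside. For the radial map of Example A in $\mathbb D$, continued by the identity, we get a principal map with $|\mu|=\frac{K-1}{K+1}1_{\mathbb D}$.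

We use the following facts from Ahlfors, *Lectures on quasiconformal mappings*, and Astala–Iwaniec–Martin, *Elliptic PDE and quasiconformal mappings in the plane*.

* (Q1) A qc map $f$ lies in $W^{1,p}_{loc}$ for some $p>2$; $J_f>0$ a.e.; $|f(X)|=\int_XJ_f$ for measurable $X$; $f$ and $f^{-1}$ preserve null sets; inverses and compositions of qc maps are qc and the chain rule holds a.e.
* (Q2) If $f$ is principal and $\mu=0$ a.e. off $\overline B_r$, then $f=z+\sum_{n\ge1}b_nz^{-n}$ for $|z|>r$; $|f(B_R)|=\pi R^2-\pi\sum n|b_n|^2R^{-2n}\le\pi R^2$ for $R>r$, hence $|f(B_r)|\le\pi r^2$; and $f(\overline B_r)\subset\overline B_{2r}$.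
* (Q3) $f=z+\mathcal C\omega$ with $\omega=(I-\mu S)^{-1}\mu\in L^p$ whenever $p\ge2$ and $\|\mu\|_\infty\|S\|_p<1$.
* (Q4) A solution $\phi\in W^{1,2}_{loc}$ of $\phi_{\bar z}=\mu\phi_z$ with $\phi=z+O(1/z)$ at $\infty$ is the principal solution.

For (Q4): the difference $D$ of the two is holomorphic and $O(1/z)$ near $\infty$, so its differential is in $L^2(\mathbb C)$ and $D_z=SD_{\bar z}$. Then $\|D_{\bar z}\|_2\le\|\mu\|_\infty\|D_{\bar z}\|_2$, so $D_{\bar z}=0$, $D$ is entire and vanishes at $\infty$, and $D=0$.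

In Example C, $b_1=k$ and $|f(\mathbb D)|=\pi(1-k^2)$, in agreement with (Q2).

For a qc map $K_f=\frac{1+|\mu|}{1-|\mu|}$ a.e., that is, $|\mu|=\frac{K_f-1}{K_f+1}$, and then
$$1-|\mu|^2=\frac{4K_f}{(K_f+1)^2},\qquad\frac{4|\mu|^2}{1-|\mu|^2}=\frac{(K_f-1)^2}{K_f}.$$
Put
$$\Psi(K)=K-2+\frac1K+\log\frac{4K}{(K+1)^2},\qquad q(x)=\frac{e^x}x,$$
so that
$$\Psi(K_f)=\frac{4|\mu|^2}{1-|\mu|^2}+\log(1-|\mu|^2).\tag{3}$$
Then $\Psi(1)=0$, and $\Psi$ is increasing on $[1,\infty)$: with $x=|\mu|^2$ the derivative of (3) in $x$ is $\frac4{(1-x)^2}-\frac1{1-x}>0$. The function $q$ is increasing on $[1,\infty)$, $q(1)=e$. For $x\ge1$, using $\frac1x\le1$ and $\frac x{(x+1)^2}\le\frac1x$,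
$$e^{\Psi(x)}\le\tfrac4x\,e^{x-1}\le2q(x).\tag{4}$$
Finally, for real $c$ and $a\ge0$, maximizing in $a$,
$$ca-a\log a\le e^{c-1}.\tag{5}$$

## 5. An entropy inequality from Harnack's inequality

**Lemma 5.** Let $f$ be principal with $\|\mu\|_\infty<1$ and $\mu=0$ a.e. off $\overline B_r$. Then
$$\int_{B_r}J_f\log J_f\le\int_{B_r}J_f\,\Psi(K_f).$$

Before the proof, test it on the radial map with $\rho=r^{1/K}$ in $\mathbb D$, identity outside. Here $\log J_f=-\log K+(\frac1K-1)\log|z|^2$, and with $w=f(z)$ we have $\log|z|^2=K\log|w|^2$ and $\int_{\mathbb D}\log|w|^2=-\pi$. So the left side is $\pi(-\log K+K-1)$, and the right side is $\pi\Psi(K)$. The difference is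
$$\Psi(K)-(K-1-\log K)=-1+\frac1K+2\log\frac{2K}{K+1}\le2\log2 .$$
So not only the leading term $K$ but also the term $-\log K$ in $\Psi$ is of the right size. That term will be decisive.

*Proof.* If $\mu=0$ a.e., $f=z$ and there is nothing to prove. Steps 1–3 treat $\mu\in C_c^\infty(B_r)$ with $0<k=\|\mu\|_\infty<1$.

**Step 1. Embed $f$ in a family $f_\lambda$ whose logarithmic derivative is holomorphic in $\lambda$.** We want the principal solution $f_\lambda$ for $\lambda\mu$, $|\lambda|<1/k$, in the form $\partial_zf_\lambda=e^{\sigma_\lambda}$, $\partial_{\bar z}f_\lambda=\lambda\mu e^{\sigma_\lambda}$. Equality of mixed derivatives requires $\partial_{\bar z}\sigma_\lambda=\lambda\mu\,\partial_z\sigma_\lambda+\lambda\mu_z$. If $\sigma_\lambda=\mathcal Cq_\lambda$, this reads $q_\lambda=\lambda\mu Sq_\lambda+\lambda\mu_z$. So fix $s'<1/k$, choose $p>2$ with $s'k\|S\|_p<1$, and for $|\lambda|\le s'$ define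
$$q_\lambda=(I-\lambda\mu S)^{-1}(\lambda\mu_z)=\sum_{n\ge0}\lambda^{n+1}(\mu S)^n\mu_z,\qquad\sigma_\lambda=\mathcal Cq_\lambda .$$
The series converges in $L^p$ uniformly in $|\lambda|\le s'$, with all terms supported in $\operatorname{supp}\mu$. By Hölder, $|\mathcal Cq(z)|\le\frac1\pi\|q\|_p\big(\int_{\operatorname{supp}\mu}|z-\zeta|^{-p'}d\zeta\big)^{1/p'}$ with $p'<2$, so $\mathcal C$ maps $L^p(\operatorname{supp}\mu)$ boundedly into bounded continuous functions. Therefore
$$\sigma_\lambda(z)=\sum_{n\ge1}\lambda^nc_n(z),\qquad c_n=\mathcal C\big((\mu S)^{n-1}\mu_z\big),$$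
uniformly in $z\in\mathbb C$, $|\lambda|\le s'$. So $\sigma_\lambda$ is bounded, continuous in $z$, holomorphic in $\lambda$, and $\sigma_0=0$. The $c_n$ do not depend on $s'$.

*Construction of $f_\lambda$.* We have $\sigma_\lambda\in W^{1,p}_{loc}$, so $a=e^{\sigma_\lambda}$ and $b=\lambda\mu e^{\sigma_\lambda}$ are continuous and, by the equation for $\sigma_\lambda$, $a_{\bar z}=b_z$ in the sense of distributions. Mollifications satisfy $(a_\epsilon)_{\bar z}=(b_\epsilon)_z$, so $a_\epsilon dz+b_\epsilon d\bar z$ is closed and has a primitive vanishing at $0$. As $a_\epsilon\to a$, $b_\epsilon\to b$ locally uniformly, the primitives converge in $C^1_{loc}$ to some $f_\lambda\in C^1$ with $\partial_zf_\lambda=e^{\sigma_\lambda}$, $\partial_{\bar z}f_\lambda=\lambda\mu e^{\sigma_\lambda}$. Off $\operatorname{supp}\mu$, $\sigma_\lambda$ is holomorphic, and it is $O(1/z)$ at $\infty$. So near $\infty$ $f_\lambda'=1+c/z+O(z^{-2})$, and $c=0$ because $f_\lambda$ is single-valued. After adding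 a constant, $f_\lambda=z+O(1/z)$. By (Q4) it is the principal solution for $\lambda\mu$, and
$$J_\lambda:=J_{f_\lambda}=e^{2\operatorname{Re}\sigma_\lambda}(1-|\lambda\mu|^2)>0 .\tag{6}$$

**Step 2. Build a non-negative harmonic function of $\lambda$.** Write $f=f_1$, $\rho=J_1$ (continuous and positive). For $R>r$ let
$$H_R=\int_{B_R}\rho\log\rho,\qquad v(\lambda)=\int_{B_R}\rho\cdot2\operatorname{Re}\sigma_\lambda,$$
$$W(\tau)=\int_{B_r}\rho\log\frac1{1-\tau^2|\mu|^2},\qquad\delta_R=\pi R^2-|f(B_R)| ,$$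
and let $H_r$ be the same integral over $B_r$. By (Q2), $\delta_R=\pi\sum n|b_n|^2R^{-2n}\ge0$ and $\delta_R\to0$ as $R\to\infty$. By the power series, $v$ is harmonic in $|\lambda|<1/k$, and $v(0)=0$. By (6) with $\lambda=1$, $v(1)=H_R+W(1)$. By (6) in general, $2\operatorname{Re}\sigma_\lambda=\log\rho+\log\frac{J_\lambda}\rho-\log(1-|\lambda\mu|^2)$. Since $\rho\log\frac{J_\lambda}\rho\le J_\lambda-\rho$,
$$v(\lambda)\le H_R+|f_\lambda(B_R)|-|f(B_R)|+W(|\lambda|)\le H_R+\delta_R+W(|\lambda|),$$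
the last step because $|f_\lambda(B_R)|\le\pi R^2$. Fix $1<s<1/k$. As $W$ is increasing, $h=H_R+W(s)+\delta_R-v$ is harmonic and non-negative on $|\lambda|\le s$.

**Step 3. Apply Harnack and let $s\to1$.** The point is that $h(1)$ is small when $s$ is near $1$ and $R$ is large. Harnack's inequality $h(1)\ge\frac{s-1}{s+1}h(0)$ reads
$$W(s)-W(1)+\delta_R\ge\frac{s-1}{s+1}\big(H_R+W(s)+\delta_R\big).$$
To replace $H_R$ by $H_r$, use $x\log x\ge x-1$ and $|f(B_r)|\le\pi r^2$:
$$H_R-H_r\ge\int_{B_R\setminus B_r}(\rho-1)=-\delta_R+\pi r^2-|f(B_r)|\ge-\delta_R .$$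
So $W(s)-W(1)+\delta_R\ge\frac{s-1}{s+1}(H_r+W(s))$. Let $R\to\infty$, divide by $s-1$, and let $s\to1^+$: $W'(1)\ge\frac12(H_r+W(1))$. Since $W'(1)=\int_{B_r}\rho\frac{2|\mu|^2}{1-|\mu|^2}$, we get from (3)
$$H_r\le2W'(1)-W(1)=\int_{B_r}\rho\Big[\frac{4|\mu|^2}{1-|\mu|^2}+\log(1-|\mu|^2)\Big]=\int_{B_r}\rho\,\Psi(K_f).$$

**Step 4. Remove the smoothness of $\mu$.** Let $r'>r$. Mollification gives $\mu_n\in C_c^\infty(B_{r'})$ with $\|\mu_n\|_\infty\le\|\mu\|_\infty$ and, along a sequence, $\mu_n\to\mu$ a.e. Choose $p>2$ with $\|\mu\|_\infty\|S\|_p<1$. With $\omega=\mu+\mu S\omega$ and $\omega_n=\mu_n+\mu_nS\omega_n$ as in (Q3), subtraction gives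
$$\omega_n-\omega=(I-\mu_nS)^{-1}\big[(\mu_n-\mu)(1+S\omega)\big]\to0\quad\text{in }L^p,$$
since the inverses are uniformly bounded and the bracket, supported in $B_{r'}$, tends to $0$ by dominated convergence. As $f_z=1+S\omega$ and $f_{\bar z}=\omega$, the Jacobians $J_n$ of the principal solutions converge to $J_f$ in $L^{p/2}(B_{r'})$ and, along a subsequence, a.e. Since $|x\log x|\le C(1+x^{p/2})$, the generalized dominated convergence theorem (dominating functions converging in $L^1$) gives $J_n\log J_n\to J_f\log J_f$ in $L^1(B_{r'})$. The $\Psi(K_n)$ are uniformly bounded and converge a.e. to $\Psi(K_f)$, so $J_n\Psi(K_n)\to J_f\Psi(K_f)$ in $L^1(B_{r'})$. The inequality therefore holds on $B_{r'}$; let $r'\downarrow r$. $\square$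

## 6. The entropy inequality applied directly: only $1/\log\log(1/|X|)$

From here until the end of Section 8 we work with truncated coefficients. Let $\mu:\mathbb D\to\mathbb D$ be measurable, $K=\frac{1+|\mu|}{1-|\mu|}$,
$$A=\int_{\mathbb D}e^K<\infty,\qquad E_s=\{z\in\mathbb D:K>s\}.$$
For $T\ge1$ let $f_T$ be principal with coefficient $\mu_T=\mu1_{\mathbb D\cap\{K\le T\}}$, so $\|\mu_T\|_\infty\le\frac{T-1}{T+1}$. Write $J_T=J_{f_T}$ and let $K_T$ be the distortion of $f_T$: $K_T=K$ on $\mathbb D\setminus E_T$ and $K_T=1$ elsewhere. So $K_T\le K$ on $\mathbb D$. We want bounds that do not depend on $T$.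

The obvious move is to apply Lemma 5 to $f_T$ with $r=1$. Let $X\subset\mathbb D$, $|X|=e^{-t}$ with $t\ge1$, suppose $K\le t$ on $X$, and let $m=|f_T(X)|$. Using (5) with $c=\Psi(K_T)$ off $X$, then (4),
$$\int_XJ_T\log J_T\le\int_XJ_T\Psi(K_T)+\int_{\mathbb D\setminus X}J_T\big(\Psi(K_T)-\log J_T\big)\le m\Psi(t)+\frac1e\int_{\mathbb D}2q(K)\le m\Psi(t)+A .$$
Jensen's inequality for $x\log x$ on $X$ gives $m\log\frac m{|X|}\le m\Psi(t)+A$. As $m\log m\ge-\frac1e$,
$$m\,\big(t-\Psi(t)\big)\le A+\tfrac1e .$$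
Here the argument stops. We have $t-\Psi(t)=2-\frac1t+\log\frac{(t+1)^2}{4t}$, which lies between $1+\log\frac t4$ and $2+\log t$: the main terms $t$ from $\log\frac1{|X|}$ and from $\Psi(t)$ cancel. What is left is $m\lesssim1/\log t$, that is, $1/\log\log(1/|X|)$. In the slices of Section 2 this would mean $|f(Q_k)|\lesssim1/k$, and $\sum_kw(2^k)2^{k+1}/k$ diverges for every power of the logarithm.

The loss is the term $\int_XJ_T\Psi(K_T)$, the price of distortion *on* $X$. If $f_T$ were conformal on $X$, that term would vanish and the same lines would give $m\,t\le A+\frac1e$, the desired order. So we shall write $f_T=g\circ F$, where $F$ absorbs all distortion on a set $E\supset X$ and $g$ is conformal on $F(E)$, and apply the entropy inequality to $g$ only. Two things must then be controlled: the area of $F(E)$, and the fact that the integral of $e^{\Psi}$ is now taken against the measure $J_F$. Both follow from one estimate for maps that are conformal off a set.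

## 7. Maps conformal off a set

**Lemma 6.** Let $F$ be principal with $\|\mu_F\|_\infty<1$, and let $Y$ be bounded and measurable with $\mu_F=0$ a.e. off $Y$. Then $|F(Y)|\le4\int_YK_F$.

*Proof.* The purpose is to compute $\int F_z$ over a large disc exactly and compare it with areas. Take $R$ with $\overline Y\subset B_R$. Then $F=z+\sum_{n\ge1}b_nz^{-n}$ near $\partial B_R$. By Stokes (valid for $F\in W^{1,2}_{loc}$ continuous, by mollification) and $\bar z=R^2/z$ on $|z|=R$,
$$\int_{B_R}F_z=\frac i2\oint_{|z|=R}F\,d\bar z=\frac i2\oint\Big(z+\sum_{n\ge1}b_nz^{-n}\Big)\big(-R^2z^{-2}\big)dz=\pi R^2 ,$$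
only the term $z\cdot z^{-2}$ having a residue. Off $Y$, $|F_z|=J_F^{1/2}\le\frac12(1+J_F)$. On $Y$, $J_F=|F_z|^2(1-|\mu_F|^2)$, so
$$|F_z|=J_F^{1/2}\,\frac{K_F+1}{2\sqrt{K_F}}\le J_F^{1/2}K_F^{1/2}.$$
Using $|F(B_R)|\le\pi R^2$ and Cauchy–Schwarz on $Y$,
$$\pi R^2\le\tfrac12\big(\pi R^2-|Y|\big)+\tfrac12\big(\pi R^2-|F(Y)|\big)+|F(Y)|^{1/2}\Big(\int_YK_F\Big)^{1/2}.$$
So $\frac12|F(Y)|\le|F(Y)|^{1/2}(\int_YK_F)^{1/2}$, which is the claim. $\square$

## 8. Factorization and the sharp bound for truncations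

**Lemma 7.** There is $C=C(A)$ such that $|f_T(X)|\le C/\log(1/|X|)$ for all $T\ge1$ and all measurable $X\subset\mathbb D$ with $0<|X|\le e^{-1}$.

*Proof.* Let $t=\log(1/|X|)\ge1$.

**Step 1. Enlarge $X$ so that $K\le t$ outside.** This is needed because later we integrate over levels $s$ up to $t$ only. Put $E=X\cup E_t$. Since $xe^{-x}$ decreases on $[1,\infty)$, $\int_{E_t}K=\int_{E_t}Ke^{-K}e^K\le te^{-t}A$. On $X\setminus E_t$ we have $K\le t$, and $|X|=e^{-t}$. So
$$\int_EK\le(1+A)\,te^{-t}.\tag{7}$$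

**Step 2. Factor $f_T$ so that the second factor is conformal on the image of $E$.** Let $F$ be principal with coefficient $\mu_T1_E$, and $g=f_T\circ F^{-1}$. Then $g$ is qc with $g(w)=w+O(1/w)$. By the composition formula
$$|\mu_g\circ F|=\Big|\frac{\mu_T-\mu_F}{1-\overline{\mu_F}\mu_T}\Big|\quad\text{a.e.}$$
On $E$ the numerator vanishes; off $E$, $\mu_F=0$. Since $F$ preserves null sets, $\mu_g=0$ a.e. on $F(E)$; $K_g(F(z))=K_T(z)$ for a.e. $z\in\mathbb D\setminus E$; and $\mu_g=0$ a.e. off $F(\mathbb D)$. By (Q2), $F(\mathbb D)\subset\overline B_2$; being open, $F(\mathbb D)\subset B_2$. So $g$ is principal and Lemma 5 applies to it with $r=2$. Also $K_F\le K$ on $E$ and $K_F=1$ off $E$.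

**Step 3. Apply the entropy inequality to $g$.** All integrals below are finite: by (Q1) $J_g\in L^{p/2}_{loc}$ for some $p>2$, and $K_g$ is bounded. Since $\Psi(K_g)=\Psi(1)=0$ on $F(E)$, Lemma 5 and (5) give
$$\int_{F(E)}J_g\log J_g\le\int_{B_2\setminus F(E)}J_g\big(\Psi(K_g)-\log J_g\big)\le\frac1e\int_{B_2\setminus F(E)}e^{\Psi(K_g)} .$$
On $B_2\setminus F(\mathbb D)$ the last integrand is $1$. On $F(\mathbb D\setminus E)$ we change variables by $F$. So
$$\int_{F(E)}J_g\log J_g\le\frac1e(4\pi+I),\qquad I:=\int_{\mathbb D\setminus E}e^{\Psi(K_T)}J_F\le2\int_{\mathbb D\setminus E}q(K)J_F ,$$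
by (4), $K_T\le K$ and monotonicity of $q$.

**Step 4. Bound $I$ by a constant.** This is the place where the measure $J_F$ has to be compared with area. On $\mathbb D\setminus E$ we have $K\le t$ and $q(K)=e+\int_1^Kq'(s)\,ds$. By Fubini,
$$I\le2e|F(\mathbb D)|+2\int_1^tq'(s)\,|F(E_s\cup E)|\,ds .$$
$F$ is conformal off $E_s\cup E$, $K_F\le K$ on $E$ and $K_F=1$ on $E_s\setminus E$. By Lemma 6 with $Y=E_s\cup E$, and (7),
$$|F(E_s\cup E)|\le4|E_s|+4(1+A)te^{-t}.$$
Now $\int_1^\infty q'(s)|E_s|\,ds=\int_{\mathbb D}(q(K)-e)\le\int_{\mathbb D}e^K=A$, $\int_1^tq'(s)\,ds\le q(t)=e^t/t$, and $|F(\mathbb D)|\le\pi$ by (Q2). Hence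
$$I\le2e\pi+8A+8(1+A)\,te^{-t}\cdot\frac{e^t}t=2e\pi+8A+8(1+A).$$
The factor $t$ lost in (7) is recovered exactly by the denominator of $q(t)=e^t/t$, which came from the term $-\log K$ in $\Psi$. With $e^K$ in place of $q(K)$ the same computation would only give $I\lesssim t$, and Step 5 would give nothing. So $\int_{F(E)}J_g\log J_g\le C_1$ with $C_1=C_1(A)$.

**Step 5. Conclude by Jensen.** Let $m=|f_T(E)|=\int_{F(E)}J_g$ and $a=|F(E)|>0$. Jensen's inequality gives $m\log\frac ma\le C_1$, and $m\log m\ge-\frac1e$, so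
$$m\log\frac1a\le C_1+\frac1e .$$
By Lemma 6 with $Y=E$, and (7), $a\le4(1+A)te^{-t}$. So $\log\frac1a\ge t-\log t-\log(4+4A)\ge\frac t2$ once $t\ge t_0(A)$; the extra factor $t$ in $a$ is harmless inside the logarithm. For such $t$, $|f_T(X)|\le m\le2(C_1+\frac1e)/t$. For $1\le t<t_0$, $|f_T(X)|\le|f_T(\mathbb D)|\le\pi\le\pi t_0/t$. $\square$

To pass from $f_T$ to $f$ we also need control on the set $E_T$ that was cut off. There $f_T$ is conformal, so the direct argument of Section 6 succeeds.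

**Lemma 8.** $\int_{E_T}K\,J_T\le2A$ for all $T\ge1$.

*Proof.* Lemma 5 with $r=1$, together with $\Psi(K_T)=0$ on $E_T$, (5) and (4), gives
$$\int_{E_T}J_T\log J_T\le\int_{\mathbb D\setminus E_T}J_T\big(\Psi(K)-\log J_T\big)\le\frac1e\int_{\mathbb D}e^{\Psi(K)}\le\frac2e\int_{\mathbb D}q(K)\le\frac2eA\le A .$$
By (5) with $c=K$, $KJ_T\le J_T\log J_T+e^K$. Integrate over $E_T$. $\square$

## 9. Passing from $f_T$ to $f$

Let $f$ be as in Theorem 1. Replacing $f$ by $z\mapsto f(z_0+z)$, work on $\mathbb D$, and let $A=\int_{\mathbb D}e^{K_f}<\infty$. Put $\mu=f_{\bar z}/f_z$ where $J_f>0$ (there $|f_z|>|f_{\bar z}|$, so $|\mu|<1$) and $\mu=0$ elsewhere. Since $Df=0$ a.e. on $\{J_f=0\}$, we have $f_{\bar z}=\mu f_z$ and $K_f=\frac{1+|\mu|}{1-|\mu|}=:K$ a.e. We use the notation of Section 6 for $\mu|_{\mathbb D}$, with $T\in\mathbb N$. By (1) and Hölder, on compact sets and for $1\le\beta<2$,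
$$\int|Df|^\beta=\int K^{\beta/2}J_f^{\beta/2}\le\Big(\int J_f\Big)^{\beta/2}\Big(\int K^{\beta/(2-\beta)}\Big)^{1-\beta/2}<\infty,$$
so $f\in W^{1,\beta}_{loc}$ for all $\beta<2$.

The truncated maps solve the equation of $f$ off $E_T$. They are not approximations of $f$ itself, since $f$ has no normalization; we expect $f\circ f_T^{-1}$ to be nearly holomorphic. The proposition makes this exact in the limit.

**Proposition 9.** There are an open set $U$, a homeomorphism $\hat f:\mathbb D\to U$ and an injective holomorphic $\eta:U\to\mathbb C$ with $f=\eta\circ\hat f$ on $\mathbb D$. Moreover $|\hat f(X)|\le C(A)/\log(1/|X|)$ for measurable $X\subset\mathbb D$ with $0<|X|<e^{-1}$, and $|\hat f(X)|=0$ if $|X|=0$.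

*Proof.*

**Step 1. Equicontinuity of the inverses $h_T=f_T^{-1}$.** We want a limit map, and the inverses have bounded energy. $h_T$ is principal, with coefficient vanishing a.e. off $f_T(\mathbb D)\subset\overline B_2$. For $2\times2$ matrices $|(Df_T)^{-1}|=|Df_T|/J_T$, so
$$\int_{f_T(\mathbb D)}|Dh_T|^2=\int_{\mathbb D}\frac{|Df_T|^2}{J_T^2}\,J_T=\int_{\mathbb D}K_T\le\int_{\mathbb D}K\le A .$$
On $B_6\setminus f_T(\mathbb D)$, $|Dh_T|^2=J_{h_T}$, with integral at most $|h_T(B_6)|\le36\pi$. So $\int_{B_6}|Dh_T|^2\le M:=A+36\pi$.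

Let $|w|\le5$, $0<r<1$, and let $\ell(\tau)$ be the length of $h_T(\partial B(w,\tau))$. For a.e. $\tau\in(0,1)$, $h_T$ is absolutely continuous on $\partial B(w,\tau)$ and, by Cauchy–Schwarz, $\ell(\tau)^2\le2\pi\tau\int_{\partial B(w,\tau)}|Dh_T|^2$. So $\int_r^{\sqrt r}\frac{\ell(\tau)^2}{2\pi\tau}d\tau\le M$. As $\int_r^{\sqrt r}\frac{d\tau}\tau=\frac12\log\frac1r$, there is $r'\in(r,\sqrt r)$ with $\ell(r')^2\le4\pi M/\log\frac1r$. The set $h_T(B(w,r'))$ is bounded and open with boundary $h_T(\partial B(w,r'))$, and a bounded open set has the same diameter as its boundary. Hence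
$$\operatorname{diam}h_T(B(w,r))\le\ell(r')\le\Big(\frac{4\pi M}{\log(1/r)}\Big)^{1/2},$$
and the $h_T$ are equicontinuous on $\overline B_5$.

**Step 2. A limit $h$, and its surjectivity.** For $|w|>2$ write $h_T=w+\sum_{n\ge1}b_nw^{-n}$. (Q2) with $R\downarrow2$ gives $\sum n|b_n|^24^{-n}\le4$. For $|w|\ge4$, by Cauchy–Schwarz,
$$|h_T(w)-w|\le\sum_{n\ge1}\big(\sqrt n\,|b_n|2^{-n}\big)\Big(\frac{2^n}{\sqrt n\,|w|^n}\Big)\le2\Big(\sum_{n\ge1}\big(4/|w|^2\big)^n\Big)^{1/2}\le\frac{C_0}{|w|}$$
with $C_0$ absolute. On $\overline B_4$, $h_T$ is enclosed by the curve $h_T(\partial B_4)$. So the $h_T$ are locally bounded on $\mathbb C$, equicontinuous on $\overline B_5$, and holomorphic on $|w|>4$. By Arzelà–Ascoli and Montel a subsequence (not relabelled) converges locally uniformly on $\mathbb C$ to a continuous $h$ with $|h(w)-w|\le M_0$ for a constant $M_0$. For $y\in\mathbb C$ and $R>|y|+M_0$ the homotopy $w+\theta(h(w)-w)$, $0\le\theta\le1$, omits $y$ on $\partial B_R$, so $\deg(h,B_R,y)=1$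 and $y\in h(\mathbb C)$.

Let $U=h^{-1}(\mathbb D)$, which is open, and let
$$\eta=f\circ h,\qquad\eta_T=f\circ h_T\quad\text{on }\mathbb C .$$
As $f$ is uniformly continuous on compact sets, $\eta_T\to\eta$ locally uniformly.

**Step 3. $\eta_T\in W^{1,1}_{loc}$ and $D\eta_T=Df(h_T)Dh_T$ a.e.** This is needed to differentiate $\eta_T$ at all. Fix $T$. Let $f_j$ be mollifications of $f$, let $p>2$ with $Df_T\in L^p_{loc}$, and $p'=\frac p{p-1}<2$. Since $f_j$ is smooth and $h_T\in W^{1,2}_{loc}$ is continuous, $D(f_j\circ h_T)=Df_j(h_T)Dh_T$ a.e. As $f_T$ preserves null sets, $Df(h_T)$ is well defined a.e. Let $V$ be bounded and open. Changing variables $w=f_T(z)$, with $|Dh_T(f_T(z))|J_T(z)=|Df_T(z)|$,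
$$\int_V|Df_j-Df|(h_T)\,|Dh_T|=\int_{h_T(V)}|Df_j-Df|\,|Df_T|\le\|Df_j-Df\|_{L^{p'}(h_T(V))}\|Df_T\|_{L^p(h_T(V))}\to0,$$
because $f\in W^{1,p'}_{loc}$. Also $f_j\circ h_T\to f\circ h_T$ locally uniformly, and the claim follows.

**Step 4. $\eta$ is holomorphic on $U$.** We show that $\bar\partial\eta_T\to0$ in $L^1$ on compact subsets of $U$. Let $\varphi\in C_c^\infty(U)$, $\Sigma=\operatorname{supp}\varphi$. Then $h(\Sigma)\subset\mathbb D$ is compact, so $h_T(\Sigma)\subset\mathbb D$ for large $T$. Consider a.e. $w\in\Sigma$ and $z=h_T(w)$; there $Dh_T(w)=Df_T(z)^{-1}$.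

If $z\in\mathbb D\setminus E_T$, then at $z$ both $f_{\bar z}=\mu f_z$ and $(f_T)_{\bar z}=\mu(f_T)_z$, with $(f_T)_z\ne0$. So $Df(z)v=f_z(v+\mu\bar v)=\frac{f_z}{(f_T)_z}\,Df_T(z)v$, and $D\eta_T(w)=Df(z)Df_T(z)^{-1}$ is multiplication by a complex number: $\bar\partial\eta_T(w)=0$.

If $z\in E_T$, then $\mu_T(z)=0$ and $|Df_T(z)|^2=J_T(z)$.

Hence, changing variables as in Step 3, then by (1), Cauchy–Schwarz and Lemma 8,
$$\int_\Sigma|\bar\partial\eta_T|\le\int_{f_T(E_T)}|Df(h_T)|\,|Dh_T|=\int_{E_T}|Df|\,|Df_T|=\int_{E_T}J_f^{1/2}\,(KJ_T)^{1/2}\le\Big(\int_{E_T}J_f\Big)^{1/2}(2A)^{1/2}.$$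
The right side tends to $0$, since $J_f\in L^1(\mathbb D)$ and $|E_T|\to0$. So
$$\int\eta\,\bar\partial\varphi=\lim_T\int\eta_T\,\bar\partial\varphi=-\lim_T\int\varphi\,\bar\partial\eta_T=0 ,$$
and $\eta$ is holomorphic on $U$ by Weyl's lemma. (In the $E_T$ estimate the weight $K$ of Lemma 8 is exactly the factor in $|Df|^2=KJ_f$.)

**Step 5. $\eta$ is injective on $U$, and $h|_U$ is a homeomorphism onto $\mathbb D$.** A limit of injective maps may be constant, so this comes first. Suppose $\eta$ is constant on a component $V$ of $U$. As $f$ is injective, $h\equiv c\in\mathbb D$ on $V$, hence on $\overline V$, so $\overline V\subset U$. As $\overline V$ is connected and $V$ is a component, $\overline V=V$. So $V$ is open, closed and non-empty, $V=\mathbb C$, and $h$ is bounded, contradicting $|h(w)-w|\le M_0$. So $\eta$ is non-constant on every component.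

Suppose $\eta(w_1)=\eta(w_2)=y$ with $w_1\ne w_2$ in $U$. Take disjoint closed discs $\Delta_i\subset U$ centered at $w_i$ with $\eta\ne y$ on $\partial\Delta_i$. Then $\deg(\eta,\Delta_i,y)\ge1$, and by uniform convergence the same holds for $\eta_T$, $T$ large. So $\eta_T$ takes the value $y$ in both discs, contradicting the injectivity of $\eta_T=f\circ h_T$. Hence $\eta|_U$ is injective, and open.

By invariance of domain $f$ is a homeomorphism onto the open set $f(\mathbb C)$. So $h|_U=f^{-1}\circ\eta|_U$ is continuous, injective and open. It maps $U=h^{-1}(\mathbb D)$ onto $\mathbb D$ because $h$ is surjective. Put $\hat f=(h|_U)^{-1}:\mathbb D\to U$. Then $\eta\circ\hat f=f\circ h\circ\hat f=f$ on $\mathbb D$.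

**Step 6. Transfer the area bound of Lemma 7 to $\hat f$.** Let $V\subset\mathbb D$ be open, $0<|V|<e^{-1}$, and let $\Gamma\subset\hat f(V)$ be compact. Then $h(\Gamma)\subset V$ is compact, so for large $T$ we have $h_T(\Gamma)\subset V$, i.e. $\Gamma\subset f_T(V)$. Lemma 7 gives $|\Gamma|\le C/\log(1/|V|)$. As $\hat f(V)$ is open, taking the supremum over $\Gamma$ gives $|\hat f(V)|\le C/\log(1/|V|)$. For measurable $X$ with $|X|<e^{-1}$ take open $V$ with $X\subset V\subset\mathbb D$ and $|V|\downarrow|X|$ (with $|V|\downarrow0$, hence $|\hat f(X)|=0$, if $|X|=0$). $\square$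

## 10. The area inequality for $f$

*Proof of the inequality in Theorem 2.* The conformal factor $\eta$ has bounded derivative on compact subsets of $U$, so it costs only a constant on a smaller disc. In the normalization of Section 9 let $X\subset B_{1/2}$ be measurable. The set $\hat f(\overline B_{1/2})$ is compact in $U$; let $L$ be the maximum of $|\eta'|^2$ on it. Since $\hat f$ maps compact sets to compact sets and null sets to null sets, $\hat f(X)$ is measurable, and, $\eta$ being injective and holomorphic,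
$$|f(X)|=\int_{\hat f(X)}|\eta'|^2\le L\,|\hat f(X)| .$$
By Proposition 9, $|f(X)|\le CL/\log(1/|X|)$ if $0<|X|<e^{-1}$, and $|f(X)|=0$ if $|X|=0$.

Now let $Q$ be compact. Cover it by finitely many discs $B(z_i,\frac12)$ and apply this to each map $z\mapsto f(z_i+z)$ and the part of $X$ in $B(z_i,\frac12)$. Since $1/\log(1/x)$ increases with $x\in(0,e^{-1})$, summation gives
$$|f(X)|\le\frac{C'}{\log(1/|X|)}\qquad(X\subset Q,\ 0<|X|<e^{-1}),$$
and $|f(X)|=0$ if $|X|=0$. For $0<|X|<e^{-1}$ we have $e+\frac1{|X|}\le\frac2{|X|}$ and $\log2<1<\log\frac1{|X|}$, so $\log(e+\frac1{|X|})\le2\log\frac1{|X|}$, and the bound takes the form of Theorem 2. For $|X|\ge e^{-1}$ use $|f(X)|\le|f(Q)|<\infty$ and $\log(e+\frac1{|X|})\le\log(2e)$. $\square$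

With this inequality the arguments of Section 2 give the sufficiency in Theorem 3, Theorem 1 and Corollary 4, and the radial map of Section 3 gives the necessity in Theorem 3 and the sharpness in Theorem 2.
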